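# Two rigid equations with two variables: undecidability of simultaneous rigid E-unification

## Rigid equations, ground congruences and ground rewriting

Fix a finite first-order signature $\Sigma$ containing at least one constant, and a countable set of first-order variables. Terms are built from both. A term without variables is *ground*.

**Definition (rigid equation, solution).** A *rigid equation* over $\Sigma$ is an expression $E\vdash_\forall s\approx t$, where $E$ is a finite set of equations $l\approx r$ between (possibly non-ground) terms and $s,t$ are terms. A substitution $\theta$ is a *solution* if $E\theta\models s\theta\approx t\theta$ in first-order logic with equality. The variables are rigid: $\theta$ instantiates them once, and the resulting equations are not universally quantified. Variables that remain after applying $\theta$ are treated as free constants.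

**Example 1.** Let $\Sigma$ consist of constants $a,b$, a unary $f$ and a binary $g$, and consider
$$\{f(x)\approx x\}\vdash_\forall g(f(a),f(b))\approx g(a,b).$$
If $x$ were universally quantified on the left, the right-hand equation would follow. As a rigid equation it has no solution. Indeed, let $\theta(x)=s$, so that we have the single equation $f(s)\approx s$, which we use as a rewrite rule $f(s)\to s$. The only subterms of $g(f(a),f(b))$ that begin with $f$ are $f(a)$ and $f(b)$. If $s=a$, the term rewrites to $g(a,f(b))$ and no further. If $s=b$, it rewrites to $g(f(a),b)$ and no further. For any other $s$ it does not rewrite. The term $g(a,b)$ does not rewrite at all. By the criterion for ground rewriting proved below (there is one rule, and its left-hand side is not a proper subterm of itself), distinct irreducible terms are not congruent. So one copy of $x$ cannot do two jobs.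

**Ground solutions suffice.** Let $\theta$ be a solution, and let $\gamma$ map every variable to one fixed constant of $\Sigma$. Then $\theta\gamma$ is a ground solution. To see this, take a model $M$ of $E\theta\gamma$ and interpret each variable $y$ as the value of $\gamma(y)$ in $M$. Then $E\theta$ holds, hence so does $s\theta\approx t\theta$, which says that $M\models s\theta\gamma\approx t\theta\gamma$. For ground $\theta$ there is a concrete criterion, a textbook fact: *if $E$ is a finite set of ground equations and $s,t$ are ground, then $E\models s\approx t$ iff $(s,t)$ lies in the congruence closure of $E$*, the least congruence on ground terms containing $E$. Membership in the congruence closure is decidable.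

**Definition (SREU).** *Simultaneous rigid $E$-unification* is the decision problem: given a finite signature $\Sigma$ and a finite system of rigid equations over $\Sigma$, is there a single substitution that solves every rigid equation of the system? The signature is part of the input and its symbols may have any arity; in particular we are not restricted to the monadic case, in which all arities are at most $1$.

**Example 2.** Take constants $a,b,p$ and the system
$$\{p\approx a\}\vdash_\forall X\approx a,\qquad \{p\approx b\}\vdash_\forall X\approx b .$$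
The ground solutions of the first equation are $X=a$ and $X=p$; those of the second are $X=b$ and $X=p$. The system has exactly one ground solution, $X=p$. The constant $p$ is seen as $a$ by the first left-hand side and as $b$ by the second. We shall write such a constant as $\langle a,b\rangle$.

We need one tool for computing in ground congruences. Let $R$ be a finite set of *rules* $l\to r$ with $l,r$ ground. A rewrite step replaces a subterm $l$ by $r$. The congruence generated by the equations $l\approx r$ is the reflexive, symmetric and transitive closure of this step relation.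

**Criterion for convergence.** *Suppose the left-hand sides in $R$ are pairwise distinct, none is a proper subterm of any of them, and rewriting terminates. Then every ground term $t$ has exactly one normal form $\mathrm{nf}(t)$, and $s,t$ are congruent iff $\mathrm{nf}(s)=\mathrm{nf}(t)$.* For the proof, take two positions in a term at which rules apply. They are equal, disjoint, or nested. Nested ones would make one left-hand side a proper subterm of one. Equal positions use the same rule. Disjoint steps commute. So rewriting is locally confluent, and by Newman's lemma termination makes it confluent. (In Example 1 each step lowers the size, so rewriting terminates.)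

**Example 3.** Let $\circ$ be binary, written infix, and consider $\{c\circ e\approx e\}\vdash_\forall X\approx e$ over the constants $c,e$. The rule $c\circ e\to e$ satisfies the criterion. A compound term with a constant normal form has normal form $e$, so only $c$ itself has normal form $c$. Hence $\mathrm{nf}(X)=e$ iff $X=e$, or $X=c\circ X_1$ with $\mathrm{nf}(X_1)=e$. The ground solutions are $e,\ c\circ e,\ c\circ(c\circ e),\dots$. A ground left-hand side can thus work like a tree automaton that collapses the accepted terms to a state.

Finally, a set is $\Sigma^0_1$ if it is computably enumerable, and *$\Sigma^0_1$-complete* if moreover every computably enumerable set reduces to it by a computable map. The standard example is the set of inputs on which a suitable fixed Turing machine halts. A $\Sigma^0_1$-complete set is undecidable.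

## Systems of exactly two rigid equations

In the general setting just described, SREU is undecidable already for systems of three rigid equations, and it is decidable for systems of one rigid equation. The report "The Relation Between" (http://qa-pubman.mpdl.mpg.de/pubman/item/escidoc:1819409:4/component/escidoc:2599492/MPI-I-98-2-005.pdf) is the source of the question between the two: *is SREU decidable for systems of exactly two rigid equations?* In plain words: we may look at one unknown tuple of terms through two different finite sets of equations; can an algorithm tell whether some tuple looks right through both?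

The answer is no. It is undecidable even with two variables, ground left-hand sides, a fixed signature with one binary function symbol and constants, and two fixed left-hand sides.

**Theorem 1.** *There are a fixed finite signature $\Sigma$ (one binary symbol $\circ$ and constants), two fixed finite sets $E_1,E_2$ of ground equations, and a constant $q_0$ such that it is undecidable, given a ground term $t$, whether the system*
$$S(t):\qquad E_1\vdash_\forall X\approx q_0\circ Y,\qquad\quad E_2\vdash_\forall X\approx (t\circ Y)\circ(t\circ Y)\tag{1}$$
*in the two variables $X,Y$ has a solution. The set of $t$ for which $S(t)$ is solvable is $\Sigma^0_1$-complete. Hence SREU with exactly two rigid equations is undecidable.*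

Throughout, $\circ$ is written right-associatively: $s_1\circ s_2\circ\dots\circ s_r=s_1\circ(s_2\circ(\dots\circ s_r))$. For a word $c_1\cdots c_r$ of constants put $\mathrm{comb}(c_1\cdots c_r)=c_1\circ\dots\circ c_r$. For example, $\mathrm{comb}(ab)\circ\mathrm{comb}(cd)\circ e=(a\circ b)\circ((c\circ d)\circ e)$: a list of two rows with end marker $e$.

## Small systems by hand

If both left-hand sides are empty, the two equations say that $\theta$ unifies two pairs of terms, which is ordinary unification. If there are no variables, we only run congruence closure. The first interesting behavior appears when one left-hand side absorbs something and the other one shifts.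

**Example 4 (shift and absorption).** Consider $\{c\circ e\approx e\}\vdash_\forall X\approx Y$ and $\emptyset\vdash_\forall X\approx c\circ Y$. The second equation says $X=c\circ Y$. By the first, $\mathrm{nf}(c\circ Y)=\mathrm{nf}(Y)$. If $\mathrm{nf}(Y)\ne e$, then $\mathrm{nf}(c\circ Y)=c\circ\mathrm{nf}(Y)$ is larger than $\mathrm{nf}(Y)$, so this fails. If $\mathrm{nf}(Y)=e$, both sides are $e$. By Example 3 the ground solutions are $Y=c\circ\dots\circ c\circ e$ and $X=c\circ Y$, of any length. Here $X$ is one entry longer than $Y$, and the rule $c\circ e\to e$ absorbs the extra entry.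

**Example 5 (a one-column computation).** Let
$$E_1=\{\langle a,b\rangle\approx a,\ \langle b,d\rangle\approx b,\ d\circ e\approx e\},\qquad E_2=\{\langle a,b\rangle\approx b,\ \langle b,d\rangle\approx d\},$$
and consider $E_1\vdash_\forall X\approx Y$, $E_2\vdash_\forall X\approx a\circ Y$. Put
$$X=a\circ b\circ d\circ e,\qquad Y=\langle a,b\rangle\circ\langle b,d\rangle\circ e .$$
Modulo $E_1$, both $X$ and $Y$ reduce to $a\circ b\circ e$. Modulo $E_2$, $a\circ Y$ reduces to $a\circ b\circ d\circ e=X$. So $X$ lists the chain $a,b,d$, and $Y$ lists its steps. The first equation reads first components and drops the last entry of $X$. The second reads second components and drops the first entry of $X$.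

## Three demands, two left-hand sides

Example 5 suggests how to encode a Turing machine computation. Let $X$ list the rows $r_0,\dots,r_m$ of a computation table, and let $Y$ list, for each $i<m$, the row of constants $\langle r_i[k],r_{i+1}[k]\rangle$. There are three demands:

- (A) every row of $X$ lies in a prescribed regular language, and the last row is a final one;
- (B) the first components in $Y$ give the rows of $X$ without the last one;
- (C) the second components in $Y$ give the rows of $X$ without the first one, and the first row of $X$ is the one given by the input.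

Each demand has the shape of one rigid equation: (A) an automaton with $X\approx q_0$, as in Example 3; (B) $X\approx Y$ modulo $\langle\nu,\kappa\rangle\approx\nu$ and rules absorbing the last row; (C) $X\approx t\circ Y$ modulo $\langle\nu,\kappa\rangle\approx\kappa$. That makes three left-hand sides, and we have two.

The first thing to try is to put the automaton of (A) and the rules of (B) into one set $E_1$. This fails for a simple reason. Suppose the automaton accepts two one-letter lists, via $a\circ e\approx q$ and $b\circ e\approx q$. Then $a\circ e\approx b\circ e$ follows. Any two terms that the automaton sends to the same state become equal, so the comparison $X\approx Y$ no longer compares letters.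

The repair is to use two copies. Let $X=x'\circ x$, where $x'$ is written in primed letters and $x$ in unprimed ones. The automaton in $E_1$ consumes primed letters only, so it does not disturb unprimed rows. The set $E_2$ contains $\nu'\approx\nu$, which makes $x'$ and $x$ copies of the same table. Now $E_1\vdash_\forall x'\circ x\approx q_0\circ Y$ expresses (A) for $x'$ and (B) for $x$, and $E_2\vdash_\forall x'\circ x\approx(t\circ Y)\circ(t\circ Y)$ expresses (C) for both copies. This is the shape of (1).

There is a price: the automaton controls $x'$ only. Nothing says directly that $x$ is written in plain letters or that $Y$ is written in pair constants. Let us see what goes wrong at a single place. Take $E_1=\{\langle\nu,\kappa\rangle\approx\nu\}$ and $E_2=\{\langle\nu,\kappa\rangle\approx\kappa,\ \nu'\approx\nu\}$, where the pairs $(\nu,\kappa)$ range over a relation $T$ on letters. Suppose the table shows $a$ in row $i$ and $b$ below it in row $i+1$, and that $x$ and $Y$ carry $\xi$ and $\omega$ there: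
$$\xi\approx_2a,\qquad \omega\approx_2b,\qquad \xi\approx_1\omega .$$
We want to conclude $(a,b)\in T$. All rules rewrite constants, so $\xi$ is $a$, $a'$ or some $\langle\nu,a\rangle$, with $E_1$-normal form $a$, $a'$, $\nu$ respectively; and $\omega$ is $b$, $b'$ or some $\langle\nu,b\rangle$, with $E_1$-normal form $b$, $b'$, $\nu$. Equality of the normal forms leaves four possibilities:

1. $\xi=a$, $\omega=\langle a,b\rangle$: then $(a,b)\in T$, as desired;
2. $a=b$, with $\xi=a,\omega=b$ or $\xi=a',\omega=b'$;
3. $\xi=\langle b,a\rangle$, $\omega=b$: then $(b,a)\in T$, a step backward;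
4. $\xi=\langle\nu,a\rangle$, $\omega=\langle\nu,b\rangle$: $a$ and $b$ are two successors of one letter $\nu$.

So without more structure the links do not force $(a,b)\in T$. The way out is to give each letter an index in $\mathbb Z/3$: letters of row $i$ carry the index $i$ mod $3$, and $T$ contains only pairs whose index goes up by one. Now $a$ has index $i$ and $b$ has index $i+1$. Possibility 2 dies because $i\ne i+1$. Possibility 4 dies because two successors of $\nu$ have the same index. Possibility 3 would need $i=(i+1)+1$, which is impossible modulo $3$. Modulo $2$ it would be possible, so indices modulo $2$ would not exclude it.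

In the actual construction there are also rules $\square\circ\square\to\square$ in $E_2$ (because the input row has unknown width) and $d\circ d\to d$, $d\circ e\to e$ in $E_1$ (to absorb the last row). So places of the table may be occupied by compound terms. We shall therefore read the index off the rightmost leaf of a term, which turns out to be invariant under rewriting.

## Computation tables as words over an indexed alphabet

Let $U$ be a deterministic one-tape Turing machine with right-infinite tape, tape alphabet $\Gamma\supseteq\{0,1,\sqcup\}$, state set $H$, start state $s_0$, halting state $s_h$ and partial transition function $\delta$, where $\delta(s,x)=(s^+,y,M)$ with a move $M$ to the left or right. We choose $U$ so that $\{v\in\{0,1\}^+: U\text{ reaches }s_h\text{ on }v\}$ is $\Sigma^0_1$-complete. If $\delta$ is undefined or the head would leave the tape on the left, the computation is stuck and does not reach $s_h$.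

**Definition (configurations).** Let $\Delta=\Gamma\sqcup(H\times\Gamma)$. A *configuration* of width $n$ is a word in $\Delta^n$ with exactly one letter in $H\times\Gamma$. It is *halting* if that letter has state $s_h$. For configurations of equal width write $C\to C'$ if either $C$ is non-halting and $C'$ is its $U$-successor, the head staying within the width, or $C$ is halting and $C'=C$.

**Definition (row words).** Let $P=\Delta\times(\Delta\sqcup\{\top\})$. Let $L\subseteq P^{\ge2}$ be the set of words $(a_1,\beta_1)\cdots(a_n,\beta_n)$, $n\ge2$, such that $C=a_1\cdots a_n$ is a configuration and either $\beta_1\cdots\beta_n$ is a configuration $C'$ with $C\to C'$, or $C$ is halting and $\beta_1\cdots\beta_n=\top^n$.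

A row thus contains a configuration together with a guess of the next one, or a row of symbols $\top$ if the computation is over. *The language $L$ is regular.* The conditions "exactly one $a_k$ is in $H\times\Gamma$" and "its state is $s_h$" are regular. For halting $C$ the condition is that $\beta_k=a_k$ for all $k$, or $\beta_k=\top$ for all $k$. For non-halting $C$ with head letter $(s,x)$ we require that $\delta(s,x)=(s^+,y,M)$ is defined, that the head letter is not the first letter with $M$ left nor the last letter with $M$ right, and that each $\beta_k$ is the letter determined by $a_{k-1},a_k,a_{k+1}$: it is $y$ if $a_k=(s,x)$; it is $(s^+,a_k)$ if $a_{k-1}=(s,x)$ with $M$ right, or if $a_{k+1}=(s,x)$ with $M$ left; it is $a_k$ otherwise (outside the word we put end markers). These are conditions on the ends and on windows of length at most $3$, so a finite automaton can check them.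

**Definition (the alphabet $N$, the languages $L_\tau$, the relation $T$).** Indices $\tau$ are in $\mathbb Z/3$. Let $\hat\Delta=\{\hat c:c\in\Delta\}$, $\square:=\hat\sqcup$, and let $d$ be a new letter. Put
$$N_0=\hat\Delta\sqcup(P\times\{0\})\sqcup\{d\},\quad N_1=P\times\{1\},\quad N_2=P\times\{2\},\quad N=N_0\sqcup N_1\sqcup N_2,$$
and $\tau(\nu)=\tau$ for $\nu\in N_\tau$. Write $(a,\beta,\tau)$ for $((a,\beta),\tau)$. Let $L^{(\tau)}$ be $L$ with every letter tagged by $\tau$, and put $L_0=\hat\Delta^{\ge2}\cup L^{(0)}$, $L_1=L^{(1)}$, $L_2=L^{(2)}$. Let $T\subseteq N\times N$ consist of the pairs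

- (T1) $(\hat c,(c,\beta,1))$ for $c\in\Delta$, $\beta\in\Delta\sqcup\{\top\}$;
- (T2) $((a,b,\tau),(b,\beta,\tau+1))$ for $a,b\in\Delta$, $\beta\in\Delta\sqcup\{\top\}$, $\tau\in\mathbb Z/3$;
- (T3) $((a,\top,2),d)$ for $a\in\Delta$.

Three properties are immediate, and we shall use them constantly:
$$T\subseteq\textstyle\bigcup_\tau N_\tau\times N_{\tau+1};\quad\text{no pair of }T\text{ has second component in }\hat\Delta\ni\square;\quad\text{none has first component }d.\tag{2}$$

For $v=v_1\cdots v_k\in\{0,1\}^+$ let $u_v=\widehat{(s_0,v_1)}\,\hat v_2\cdots\hat v_k$. This word contains neither $\square$ nor $d$, and $|u_v|=|v|\ge1$.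

**Lemma 1.** *$U$ reaches $s_h$ on $v$ iff there are $m\ge1$ with $m\equiv0\pmod3$, $n>|v|$ and words $r_0,\dots,r_m\in N^n$ with: $r_0=u_v\square^{\,n-|v|}$; $r_i\in L_{i\bmod 3}$ for $1\le i<m$; $r_m=d^n$; and $(r_i[k],r_{i+1}[k])\in T$ for all $0\le i<m$, $1\le k\le n$.*

**Example 6.** Suppose, for illustration, that a machine has $\delta(s_0,1)=(s_h,0,\text{right})$, and let $v=1$. With $n=2$ and $m=3$ we can take
$$r_0=\widehat{(s_0,1)}\,\square,\quad r_1=\big((s_0,1),0,1\big)\big(\sqcup,(s_h,\sqcup),1\big),\quad r_2=\big(0,\top,2\big)\big((s_h,\sqcup),\top,2\big),\quad r_3=dd .$$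
Here $r_1\in L_1$ because $(s_0,1)\sqcup\to0\,(s_h,\sqcup)$, and $r_2\in L_2$ because $0\,(s_h,\sqcup)$ is halting. The column pairs are of kinds (T1), (T2), (T3) from top to bottom.

**Proof of Lemma 1.** ($\Leftarrow$) Here $m\ge3$. For $1\le i<m$ the letters of $r_i$ are second components of pairs in $T$, so by (2) they are not in $\hat\Delta$. Since $r_i\in L_{i\bmod3}$, we get $r_i\in L^{(i\bmod3)}$. Let $A_i$ be the configuration formed by its first components, and $B_i$ the word formed by its second components. All letters of $r_0$ are in $\hat\Delta$, so only (T1) applies between $r_0$ and $r_1$, and $A_1=(s_0,v_1)v_2\cdots v_k\sqcup^{n-k}$ with $k=|v|$. For $1\le i<m-1$, $r_{i+1}$ contains no $d$ and $r_i$ no letter of $\hat\Delta$, so only (T2) applies. Hence $B_i\in\Delta^n$ and $A_{i+1}=B_i$. As $B_i\ne\top^n$, the definition of $L$ gives $A_i\to A_{i+1}$. Since $r_m=d^n$, only (T3) applies between $r_{m-1}$ and $r_m$, so $B_{m-1}=\top^n$ and $A_{m-1}$ is halting. Thus $A_1\to\dots\to A_{m-1}$ leads from the start configuration to a halting one, the head staying within the width, and $U$ reaches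 $s_h$ on $v$.

($\Rightarrow$) Let $C_0,\dots,C_K$ be the computation up to the first halting configuration, restricted to width $n=|v|+K+2$. The head starts in the first cell and makes $K$ moves, so it stays within this width. Choose $m\equiv0$ mod $3$ with $m\ge K+2$. Let $A_i=C_{\min(i-1,K)}$ for $1\le i\le m-1$, let $B_i=A_{i+1}$ for $1\le i<m-1$, and $B_{m-1}=\top^n$. For $1\le i<m$ let $r_i$ be the word with components $A_i,B_i$, tagged $i$ mod $3$; let $r_0,r_m$ be as prescribed. Then $A_i\to A_{i+1}$ for $1\le i<m-1$, and $A_{m-1}=C_K$ is halting because $m-2\ge K$. So $r_i\in L^{(i\bmod3)}$. Between $r_0$ and $r_1$ we have (T1)-pairs because $A_1=C_0$. Between $r_i$ and $r_{i+1}$ with $1\le i<m-1$ we have (T2)-pairs because $B_i=A_{i+1}$. Between $r_{m-1}$ and $r_m$ we have (T3)-pairs because $m-1\equiv2$. $\square$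

## The two sets of equations

For each $\tau$ let $h_\tau$ be a homomorphism from $N_\tau^*$ to a finite monoid that recognizes $L_\tau$ and, for $\tau=0$, also $d^{\ge2}$ (take a product of two monoids). For $\rho\in N_\tau^{\ge2}$ let $[\rho]$ be its class under equality of $h_\tau$-values on $N_\tau^{\ge2}$. There are finitely many classes, and $[\rho]=[\rho_1]$ implies $[a\rho]=[a\rho_1]$ for $a\in N_\tau$, because $h_\tau(a\rho)=h_\tau(a)h_\tau(\rho)$. Let $Q_\tau$ be the set of classes, $Q=Q_0\sqcup Q_1\sqcup Q_2$, and
$$\mathcal A_\tau=\{[\rho]:\rho\in L_\tau\}\subseteq Q_\tau,\qquad \mathcal D=\{[d^r]:r\ge2\}\subseteq Q_0 .$$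
Since the languages are recognized,
$$[\rho]\in\mathcal A_\tau\Leftrightarrow\rho\in L_\tau\ \ (\rho\in N_\tau^{\ge2}),\qquad [\rho]\in\mathcal D\Leftrightarrow\rho\in d^{\ge2}\ \ (\rho\in N_0^{\ge2}).\tag{3}$$

**Definition (the signature $\Sigma$).** It consists of the binary symbol $\circ$ and the pairwise distinct constants: $\nu$ and $\nu'$ for $\nu\in N$; the *edge constants* $\langle\nu,\kappa\rangle$ for $(\nu,\kappa)\in T$; all elements of $Q$; and $e,e',q_0,q_1,q_2$.

**Definition ($E_1$ and its rules $R_1$).**

- (R1a) $\langle\nu,\kappa\rangle\to\nu$ for $(\nu,\kappa)\in T$;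
- (R1b) $d\circ d\to d$ and $d\circ e\to e$;
- (R1c) $a'\circ b'\to[ab]$ and $a'\circ[\rho]\to[a\rho]$ for $a,b\in N_\tau$, $[\rho]\in Q_\tau$, $\tau\in\mathbb Z/3$;
- (R1d) $\sigma\circ e'\to q_0$ for $\sigma\in\mathcal D$; $\ \sigma\circ q_{\tau+1}\to q_\tau$ for $\sigma\in\mathcal A_\tau$, $\tau\in\mathbb Z/3$.

**Definition ($E_2$ and its rules $R_2$).**

- (R2a) $\nu'\to\nu$ for $\nu\in N$;
- (R2b) $\langle\nu,\kappa\rangle\to\kappa$ for $(\nu,\kappa)\in T$;
- (R2c) $e'\to e$;
- (R2d) $\square\circ\square\to\square$.

The rules (R1a) and (R1b) serve demand (B): read first components and absorb the last row $d^n$. The rules (R1c) and (R1d) are the automaton of demand (A): the first reads a row into its class, the second reads the list of row classes from the bottom up. The set $R_2$ serves demand (C) and glues the primed to the unprimed copy. Rule (R2d) lets a fixed short first row stand for a first row of any width.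

For a word $r\in N^*$ let $r'$ be its letterwise primed copy. The input enters through
$$t_v=\mathrm{comb}(u_v\square).$$

**Example 7.** For the rows of Example 6, $\mathrm{comb}(r_i')\to[r_i]$ in one step of (R1c), because the rows have two letters. Then the list $\mathrm{comb}(r_0')\circ\mathrm{comb}(r_1')\circ\mathrm{comb}(r_2')\circ\mathrm{comb}(r_3')\circ e'$ is read from the right by (R1d): $[r_3]\circ e'\to q_0$, $[r_2]\circ q_0\to q_2$, $[r_1]\circ q_2\to q_1$, $[r_0]\circ q_1\to q_0$.

The goal is now: *$S(t_v)$ is solvable iff $U$ reaches $s_h$ on $v$.*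

## Normal forms and what they reveal

This section answers: if we know the normal form of a term, what do we know about the term?

**Convergence.** In each $R_j$ the left-hand sides are pairwise distinct. Each is either a constant or of the form $c\circ c_1$ with $c,c_1$ irreducible constants: in $R_1$ only edge constants are reducible constants, and in $R_2$ only the primed letters, the edge constants and $e'$ are. So no left-hand side is a proper subterm of another. Each step lowers the pair (size, number of occurrences of primed and edge constants) lexicographically: the compound left-hand sides lower the size, and the constant rules keep the size and remove one primed or edge constant. By the criterion for convergence, normal forms $\mathrm{nf}_j$ exist and are unique. Write $\approx_j$ for the congruence generated by $E_j$; then for ground terms $s\approx_jt$ iff $\mathrm{nf}_j(s)=\mathrm{nf}_j(t)$. All right-hand sides are irreducible constants. All terms from here on are ground.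

**Lemma 2 (splitting).** *$\mathrm{nf}_j(s\circ t)$ is the constant $r$ if $\mathrm{nf}_j(s)\circ\mathrm{nf}_j(t)\to r$ is a rule of $R_j$, and is $\mathrm{nf}_j(s)\circ\mathrm{nf}_j(t)$ otherwise. Constants have constant normal forms. If $\mathrm{nf}_j(t)=s_1\circ\dots\circ s_r$, then $t=t_1\circ\dots\circ t_r$ with $\mathrm{nf}_j(t_i)=s_i$ for all $i$.*

**Proof.** First normalize $s$ and $t$. In $\mathrm{nf}_j(s)\circ\mathrm{nf}_j(t)$ a rule can apply only at the root, and if it does, the result is an irreducible constant. The statement about constants is clear from the rules. For the last statement, let $r=2$ first: a term $t$ with compound normal form $s_1\circ s_2$ is not a constant, so $t=t_1\circ t_2$; no rule applied at the root, so $\mathrm{nf}_j(t_1)=s_1$ and $\mathrm{nf}_j(t_2)=s_2$. For general $r$, split off $s_1$ and use induction on $r$ ($r=1$ is trivial). $\square$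

**Lemma 3 (preimages under $\mathrm{nf}_1$).**

- (a) *If $\mathrm{nf}_1(t)=c$ with $c=\nu'$ $(\nu\in N)$ or $c=e'$, then $t=c$. If $\mathrm{nf}_1(t)=\nu\in N\setminus\{d\}$, then $t=\nu$ or $t=\langle\nu,\kappa\rangle$ for some $\kappa$.*
- (b) *If $\mathrm{nf}_1(t)\in Q_\tau$, then $t=a_1'\circ\dots\circ a_r'\circ c$ with all $a_i\in N_\tau$, where either $r\ge0$ and $c\in Q_\tau$, or $r\ge1$ and $c=b'$ with $b\in N_\tau$. In the latter case $\mathrm{nf}_1(t)=[a_1\cdots a_rb]$.*
- (c) *If $\mathrm{nf}_1(t)=q_0$, then $t=q_0$, or $t=x_0'\circ\dots\circ x_l'\circ c'$ with $l\ge0$ and either (i) $c'=q_{l+1}$ and $\mathrm{nf}_1(x_i')\in\mathcal A_i$ for all $i\le l$, or (ii) $c'=e'$, $l\equiv0$ mod $3$, $\mathrm{nf}_1(x_l')\in\mathcal D$ and $\mathrm{nf}_1(x_i')\in\mathcal A_i$ for $i<l$. In cases (i) and (ii), $\mathrm{nf}_1(x_i')\in Q_i$ for all $i\le l$. (Indices mod $3$.)*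

In (c) the names $x_i'$ and $c'$ stand for arbitrary terms; the prime only recalls their role.

**Proof.** (a) By Lemma 2, a compound term with constant $\mathrm{nf}_1$ has as normal form the right-hand side of a rule in (R1b)–(R1d), which is an element of $\{d,e\}\cup Q\cup\{q_0,q_1,q_2\}$. So in the cases of (a) $t$ is a constant. The only reducible constants are edge constants, and $\mathrm{nf}_1(\langle\nu,\kappa\rangle)=\nu$.

(b) If $t$ is a constant, then $t\in Q_\tau$, because edge constants reduce to letters; this is $r=0$. If $t=t_1\circ t_2$, then $\mathrm{nf}_1(t_1)\circ\mathrm{nf}_1(t_2)$ is the left-hand side of a rule whose right-hand side is in $Q_\tau$, so of a rule (R1c) with index $\tau$. Thus $\mathrm{nf}_1(t_1)=a'$ with $a\in N_\tau$, and $t_1=a'$ by (a). Either $\mathrm{nf}_1(t_2)=b'$ with $b\in N_\tau$, and then $t_2=b'$ by (a) and $\mathrm{nf}_1(t)=[ab]$; or $\mathrm{nf}_1(t_2)\in Q_\tau$, and we apply induction to $t_2$. In this second case, if $t_2$ ends in a primed letter, its normal form is $[\rho]$ for the word $\rho$ it spells, and $\mathrm{nf}_1(t)=[a\rho]$.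

(c) Let $\mathrm{nf}_1(t)=q_\tau$. If $t$ is a constant, $t=q_\tau$. Otherwise $t=t_1\circ t_2$, and a rule (R1d) applies at the root. Either $\mathrm{nf}_1(t_1)\in\mathcal A_\tau$ and $\mathrm{nf}_1(t_2)=q_{\tau+1}$; or $\tau=0$, $\mathrm{nf}_1(t_1)\in\mathcal D$ and $\mathrm{nf}_1(t_2)=e'$, so that $t_2=e'$ by (a). Start with $\tau=0$ and iterate on $t_2$ in the first case. At depth $i$ the index is $i$ mod $3$. The iteration stops with a constant $q_{l+1}$, which gives (i), or with $e'$ after a factor at a depth $l\equiv0$, which gives (ii). As $\mathcal A_i\subseteq Q_i$ and $\mathcal D\subseteq Q_0$, we have $\mathrm{nf}_1(x_i')\in Q_i$ throughout. $\square$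

**Lemma 4 (preimages under $\mathrm{nf}_2$).**

- (a) *If $\mathrm{nf}_2(t)=\kappa\in N\setminus\{\square\}$, then $t\in\{\kappa,\kappa'\}$ or $t=\langle\nu,\kappa\rangle$ for some $\nu$; in particular $t$ is a constant. If $\mathrm{nf}_2(t)=\square$, then $t\in\{\square,\square'\}$ or $t=t_1\circ t_2$ with $t_1\approx_2t_2\approx_2\square$.*
- (b) *If $\mathrm{nf}_2(t)=c\in Q\cup\{q_0,q_1,q_2\}$, then $t=c$. If $\mathrm{nf}_2(t)=e$, then $t\in\{e,e'\}$.*

**Proof.** The only compound left-hand side of $R_2$ is $\square\circ\square$. So a compound term with constant $\mathrm{nf}_2$ has normal form $\square$, and then both its arguments have normal form $\square$. For constants, read off $R_2$. By (2) there is no edge constant with second component $\square$. $\square$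

## Types modulo 3 on the rightmost leaf

**Definition (types).** Let $\mathrm{rl}(t)$ be the rightmost leaf of $t$. For $j=1,2$ put $\mathrm{ty}_j(t)=\mathrm{ty}_j(\mathrm{rl}(t))$, where on constants
$$\mathrm{ty}_j(\nu)=\mathrm{ty}_j(\nu')=\tau(\nu),\qquad \mathrm{ty}_j(\sigma)=\tau\ (\sigma\in Q_\tau),\qquad \mathrm{ty}_j(c)=*\ \ (c\in\{e,e',q_0,q_1,q_2\}),$$
$$\mathrm{ty}_1(\langle\nu,\kappa\rangle)=\tau(\nu),\qquad \mathrm{ty}_2(\langle\nu,\kappa\rangle)=\tau(\kappa)=\tau(\nu)+1 .$$

**Example 8.** Let $(\nu,\kappa)\in T$ with $\nu\in N_1$, and let $a\in N$ be arbitrary. The term $a'\circ\langle\nu,\kappa\rangle$ has rightmost leaf $\langle\nu,\kappa\rangle$, so its types are $\mathrm{ty}_1=1$ and $\mathrm{ty}_2=2$. The term $a'\circ\nu$ has $\mathrm{ty}_1=\mathrm{ty}_2=1$.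

**Lemma 5 (invariance).** *$s\approx_jt$ implies $\mathrm{ty}_j(s)=\mathrm{ty}_j(t)$. Moreover $\mathrm{rl}(\mathrm{nf}_2(t))=\mathrm{nf}_2(\mathrm{rl}(t))$.*

**Proof.** Both sides of each rule of $R_j$ have the same $\mathrm{ty}_j$. In $R_1$ the common value is $\tau(\nu)$ for (R1a); $0$ and $*$ for the two rules (R1b); $\tau$ for (R1c); $*$ for (R1d). In $R_2$ it is $\tau(\nu)$, $\tau(\kappa)$, $*$, $0$ for (R2a)–(R2d). A rewrite step at a subterm that does not contain the rightmost leaf leaves $\mathrm{rl}$ unchanged. At a subterm that contains it, the step preserves $\mathrm{ty}_j$ by what we just checked. This proves the first statement. The second goes by induction on $t$ and is clear for constants. If $t=t_1\circ t_2$, then $\mathrm{nf}_2(t)$ is either $\mathrm{nf}_2(t_1)\circ\mathrm{nf}_2(t_2)$, or it is $\square=\mathrm{nf}_2(t_2)$. In both cases $\mathrm{rl}(\mathrm{nf}_2(t))=\mathrm{rl}(\mathrm{nf}_2(t_2))=\mathrm{nf}_2(\mathrm{rl}(t_2))=\mathrm{nf}_2(\mathrm{rl}(t))$. $\square$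

The next lemma is the argument against possibilities 2–4 above, now for arbitrary terms.

**Lemma 6 (key lemma).** *Let $i\in\mathbb Z/3$. If $\mathrm{ty}_2(s)=i$, $\mathrm{ty}_2(t)=i+1$ and $\mathrm{ty}_1(s)=\mathrm{ty}_1(t)$, then $\mathrm{rl}(t)$ is an edge constant $\langle\nu,\kappa\rangle$ with $\tau(\nu)=i$, and $\mathrm{rl}(s)$ is not an edge constant.*

**Proof.** For a constant whose type is not $*$, we have $\mathrm{ty}_1=\mathrm{ty}_2-1$ if it is an edge constant and $\mathrm{ty}_1=\mathrm{ty}_2$ otherwise. So $\mathrm{ty}_1(s)\in\{i,i-1\}$ and $\mathrm{ty}_1(t)\in\{i+1,i\}$. In $\mathbb Z/3$ we have $i-1\ne i+1$, so the only common value is $i$. The term $s$ has $\mathrm{ty}_1(s)=i$ only if $\mathrm{rl}(s)$ is not an edge constant. The term $t$ has $\mathrm{ty}_1(t)=i$ only if $\mathrm{rl}(t)$ is an edge constant $\langle\nu,\kappa\rangle$, and then $\tau(\nu)=\mathrm{ty}_1(t)=i$. $\square$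

## From a halting computation to a solution

**Proposition 7.** *If $U$ reaches $s_h$ on $v$, then $S(t_v)$ is solvable.*

**Proof.** Take $m,n,r_i$ from Lemma 1; then $n\ge2$ because $n>|v|\ge1$. Put
$$x'=\mathrm{comb}(r_0')\circ\dots\circ\mathrm{comb}(r_m')\circ e',\qquad x=\mathrm{comb}(r_0)\circ\dots\circ\mathrm{comb}(r_m)\circ e,$$
$$w=w_0\circ\dots\circ w_{m-1}\circ e,\qquad w_i=\mathrm{comb}\big(\langle r_i[1],r_{i+1}[1]\rangle\cdots\langle r_i[n],r_{i+1}[n]\rangle\big),$$
and $X=x'\circ x$, $Y=w$. Here indices of $L$, $q$ and $\mathcal A$ are mod $3$.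

*Modulo $E_1$.* All letters of $r_i$ lie in $N_i$, so (R1c) gives $\mathrm{comb}(r_i')\to^*[r_i]$. We have $[r_m]=[d^n]\in\mathcal D$, and $[r_i]\in\mathcal A_i$ for $i<m$; for $i=0$ this holds because $r_0\in\hat\Delta^{\ge2}\subseteq L_0$. Since $m\equiv0$ mod $3$, (R1d) gives $[r_m]\circ e'\to q_0=q_m$ and then $[r_i]\circ q_{i+1}\to q_i$ for $i=m-1,\dots,0$. So $x'\to^*q_0$. Furthermore $\mathrm{comb}(d^n)\to^*d$ and $d\circ e\to e$ by (R1b), so
$$x\approx_1\mathrm{comb}(r_0)\circ\dots\circ\mathrm{comb}(r_{m-1})\circ e\approx_1w,$$
the last by (R1a). Hence $X\approx_1q_0\circ Y$.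

*Modulo $E_2$.* By (R2a), $\mathrm{comb}(r_i')\approx_2\mathrm{comb}(r_i)$, and with (R2c), $x'\approx_2x$. As $n-|v|\ge1$, (R2d) gives $\mathrm{comb}(r_0)=\mathrm{comb}(u_v\square^{\,n-|v|})\approx_2t_v$. By (R2b), $w_i\approx_2\mathrm{comb}(r_{i+1})$. Therefore
$$x'\approx_2x\approx_2t_v\circ\mathrm{comb}(r_1)\circ\dots\circ\mathrm{comb}(r_m)\circ e\approx_2t_v\circ w,$$
and $X\approx_2(t_v\circ Y)\circ(t_v\circ Y)$. $\square$

## From a solution to a halting computation

**Proposition 8.** *If $S(t_v)$ is solvable, then $U$ reaches $s_h$ on $v$.*

Fix a ground solution. Write $X,Y$ for the values, $w:=Y$, $u=u_v$, $t=t_v=\mathrm{comb}(u\square)$. Since $u$ is non-empty and contains no $\square$, the term $t$ is compound and $R_2$-normal. All indices of $N,Q,\mathcal A,L,q$ and all types are mod $3$.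

**Step 1. Shape.** *The purpose is to cut $X$ and $Y$ into rows.* Since $t\ne\square$, Lemma 2 gives $\mathrm{nf}_2(t\circ w)=t\circ\mathrm{nf}_2(w)$. This is compound, so
$$\mathrm{nf}_2(X)=\mathrm{nf}_2((t\circ w)\circ(t\circ w))=(t\circ\mathrm{nf}_2(w))\circ(t\circ\mathrm{nf}_2(w)).$$
By Lemma 2, $X=x'\circ x$ with $x'\approx_2t\circ w\approx_2x$. No left-hand side of $R_1$ has $q_0$ as first argument, so $\mathrm{nf}_1(X)=\mathrm{nf}_1(q_0\circ w)=q_0\circ\mathrm{nf}_1(w)$. By Lemma 2, $x'\approx_1q_0$ and $x\approx_1w$.

The normal form $\mathrm{nf}_2(x')=t\circ\mathrm{nf}_2(w)$ is compound, so $x'\ne q_0$. Lemma 3(c) gives $x'=x_0'\circ\dots\circ x_l'\circ c'$ with $c'\in\{e',q_{l+1}\}$, as in (i) or (ii) there. The term $c'$ and the suffixes $x_i'\circ\dots\circ x_l'\circ c'$ have $\mathrm{ty}_2=*$, whereas $\mathrm{ty}_2(\square)=0$. By Lemma 5 none of them is $\approx_2\square$, so (R2d) never applies along this spine and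
$$\mathrm{nf}_2(x')=\mathrm{nf}_2(x_0')\circ\dots\circ\mathrm{nf}_2(x_l')\circ\mathrm{nf}_2(c').$$
Apply Lemma 2 to $\mathrm{nf}_2(x)=\mathrm{nf}_2(x')$, compare $t\circ\mathrm{nf}_2(w)=\mathrm{nf}_2(x')$ argument by argument, and apply Lemma 2 to $w$. This gives
$$x=x_0\circ\dots\circ x_l\circ c,\qquad x_i\approx_2x_i',\quad c\approx_2c',\qquad \mathrm{nf}_2(x_0')=t,\tag{4}$$
$$w=w_0\circ\dots\circ w_{l-1}\circ z,\qquad w_i\approx_2x_{i+1}',\quad z\approx_2c'.\tag{5}$$
(If $l=0$, then $w=z$.) Since $\mathrm{nf}_1(x_i')\in Q_i$, Lemma 3(b) shows that $\mathrm{rl}(x_i')$ is a primed letter of index $i$ or an element of $Q_i$, so $\mathrm{ty}_2(x_i')=i$. By Lemma 5,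
$$\mathrm{ty}_2(x_i)=i\ (0\le i\le l),\qquad \mathrm{ty}_2(w_i)=i+1\ (0\le i<l).\tag{6}$$
By Lemma 4(b), either $c'=e'$ and $c,z\in\{e,e'\}$, or $c=z=c'=q_{l+1}$. In both cases $\mathrm{ty}_1(c)=\mathrm{ty}_1(z)=*$.

**Step 2. Peeling.** *The purpose is to turn $x\approx_1w$ into $x_i\approx_1w_i$ for each row.* Put $X_i=x_i\circ\dots\circ x_l\circ c$ for $i\le l$, $W_i=w_i\circ\dots\circ w_{l-1}\circ z$ for $i<l$, and $W_l=z$. We claim: *if $i<l$ and $X_i\approx_1W_i$, then $x_i\approx_1w_i$ and $X_{i+1}\approx_1W_{i+1}$.* We have $X_i=x_i\circ X_{i+1}$ and $W_i=w_i\circ W_{i+1}$. If the common normal form is compound, Lemma 2 gives the claim. Otherwise it is a constant, and $\mathrm{nf}_1(x_i)\circ\mathrm{nf}_1(X_{i+1})$ and $\mathrm{nf}_1(w_i)\circ\mathrm{nf}_1(W_{i+1})$ are left-hand sides of $R_1$ with the same right-hand side. The rightmost leaves of $X_{i+1}$ and $W_{i+1}$ are $\mathrm{rl}(c)=c$ and $\mathrm{rl}(z)=z$, so by Lemma 5 the second arguments of these left-hand sides have $\mathrm{ty}_1=*$. This excludes $d\circ d$ and (R1c), so each of the two is $d\circ e$ or a left-hand side of (R1d).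

- If the common right-hand side is $e$, both are $d\circ e$, and the claim holds.
- If it is some $q_\tau$, then $\mathrm{nf}_1(x_i),\mathrm{nf}_1(w_i)\in Q_\tau$, so $\mathrm{ty}_1(x_i)=\mathrm{ty}_1(w_i)=\tau$ by Lemma 5. With (6), Lemma 6 says that $\mathrm{rl}(w_i)$ is an edge constant. But $\mathrm{nf}_1(w_i)\in Q_\tau$, so by Lemma 3(b) $\mathrm{rl}(w_i)$ is primed or in $Q$. This is a contradiction.

Starting from $X_0=x\approx_1w=W_0$ we obtain
$$x_i\approx_1w_i\quad(0\le i<l),\qquad x_l\circ c\approx_1z.\tag{7}$$

**Step 3. The end of the list.** *The purpose is to show that $x'$ really ends with $e'$ and that there is at least one link.* Suppose $c'=q_{l+1}=:q_s$. Then $c=z=q_s$, so $x_l\circ q_s\approx_1q_s$ by (7). But by Lemma 2, $\mathrm{nf}_1(x_l\circ q_s)$ is compound or equals $q_{s-1}\ne q_s$, a contradiction. So $c'=e'$, and case (ii) of Lemma 3(c) holds: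
$$l\equiv0\bmod3,\qquad \mathrm{nf}_1(x_l')\in\mathcal D,\qquad \mathrm{nf}_1(x_i')\in\mathcal A_i\ \ (i<l).\tag{8}$$
Suppose $l=0$. Then $\mathrm{nf}_1(x_0')\in\mathcal D\subseteq Q_0$ and $\mathrm{nf}_2(x_0')=t$. By Lemma 5, $\mathrm{nf}_2(\mathrm{rl}(x_0'))=\mathrm{rl}(t)=\square$, so $\mathrm{rl}(x_0')\notin Q$. By Lemma 3(b), $x_0'=\mathrm{comb}(r')$ with $r\in N_0^{\ge2}$ and $[r]\in\mathcal D$, so $r\in d^{\ge2}$ by (3). Then $\mathrm{nf}_2(\mathrm{rl}(x_0'))=\mathrm{nf}_2(d')=d\ne\square$, a contradiction. Hence $l\ge1$.

**Step 4. Rows $1,\dots,l$.** *The purpose is to find the words $r_1,\dots,r_l$ in $x'$.* Let $0\le i<l$. By (7) and Lemma 5, $\mathrm{ty}_1(x_i)=\mathrm{ty}_1(w_i)$. With (6), Lemma 6 gives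
$$\mathrm{rl}(w_i)=\langle\nu,\kappa\rangle,\qquad \nu\in N_i.\tag{9}$$
Since $w_i\approx_2x_{i+1}'$, Lemma 5 gives
$$\mathrm{nf}_2(\mathrm{rl}(x_{i+1}'))=\mathrm{rl}(\mathrm{nf}_2(x_{i+1}'))=\mathrm{rl}(\mathrm{nf}_2(w_i))=\mathrm{nf}_2(\langle\nu,\kappa\rangle)=\kappa\in N.$$
So $\mathrm{rl}(x_{i+1}')\notin Q$. By Lemma 3(b), $x_{i+1}'=\mathrm{comb}(r_{i+1}')$ for a word $r_{i+1}\in N_{i+1}^{\ge2}$ with $[r_{i+1}]=\mathrm{nf}_1(x_{i+1}')$. From (8) and (3),
$$r_i\in L_i\ \ (1\le i<l),\qquad r_l\in d^{\ge2}.\tag{10}$$
The last letter of $r_{i+1}$ is $\kappa$, and $\kappa\ne\square$ by (2). By Lemma 5, every suffix of $x_{i+1}'$ along the right spine has an $\mathrm{nf}_2$ with rightmost leaf $\kappa$, so none is $\approx_2\square$, and (R2d) never applies. Therefore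
$$\mathrm{nf}_2(x_{i+1}')=\mathrm{comb}(r_{i+1}),\qquad\text{the last letter of }r_{i+1}\text{ is not }\square.\tag{11}$$

**Step 5. Widths.** *The purpose is to show that all rows have the same width $n$, to define $r_0$, and to cut the $x_i$ and $w_i$ into places.* Let the spine length of a term be the number of symbols $\circ$ on the path from the root to the rightmost leaf. If $s=s_1\circ\dots\circ s_r$ then the spine length of $s$ is $r-1$ plus that of $s_r$, so it is $r-1$ iff $s_r$ is a constant.

Let $0\le i<l$ and $n=|r_{i+1}|\ge2$. By (5) and (11), $\mathrm{nf}_2(w_i)=\mathrm{comb}(r_{i+1})$. By Lemma 2, $w_i=\omega_1\circ\dots\circ\omega_n$ with $\omega_k\approx_2r_{i+1}[k]$. As $r_{i+1}[n]\ne\square$, $\omega_n$ is a constant by Lemma 4(a), so $\omega_n=\mathrm{rl}(w_i)=\langle\nu,\kappa\rangle$ as in (9), and $\mathrm{nf}_1(\omega_n)=\nu$. By (2), $\nu\ne d$. The second arguments of compound left-hand sides of $R_1$ are $d$, $e$, primed letters, elements of $Q$, $e'$ and $q_0,q_1,q_2$. None is compound or in $N\setminus\{d\}$. Going up the spine from $\omega_n$, no rule ever applies at a spine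 node, so
$$\mathrm{nf}_1(w_i)=\mathrm{nf}_1(\omega_1)\circ\dots\circ\mathrm{nf}_1(\omega_n).$$
From $x_i\approx_1w_i$ and Lemma 2,
$$x_i=\xi_1\circ\dots\circ\xi_n,\qquad \xi_k\approx_1\omega_k\quad(1\le k\le n).\tag{12}$$
Since $\mathrm{nf}_1(\xi_n)=\nu\in N\setminus\{d\}$, $\xi_n$ is a constant by Lemma 3(a). So $x_i$ has spine length exactly $n-1$. (The terms $\xi_k,\omega_k$ depend on $i$; we suppress this.)

*Case $i\ge1$.* By (4) and (11) for row $i$, $\mathrm{nf}_2(x_i)=\mathrm{nf}_2(x_i')=\mathrm{comb}(r_i)$ with last letter $\ne\square$. By Lemma 2, $x_i=\xi_1^*\circ\dots\circ\xi_{|r_i|}^*$ with $\xi_k^*\approx_2r_i[k]$, and the last factor is a constant by Lemma 4(a). So the spine length of $x_i$ is $|r_i|-1$. Hence $|r_i|=n$ and $\xi_k=\xi_k^*\approx_2r_i[k]$.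

*Case $i=0$.* By (4), $\mathrm{nf}_2(x_0)=\mathrm{nf}_2(x_0')=t=\mathrm{comb}(u\square)$. By Lemma 2, $x_0=\xi_1^*\circ\dots\circ\xi_{|u|}^*\circ\eta$ with $\xi_k^*\approx_2u[k]$ and $\eta\approx_2\square$. So the spine length $n-1$ is at least $|u|$, that is, $n\ge|u|+1$. Comparing with (12), $\xi_k=\xi_k^*$ for $k\le|u|$ and $\eta=\xi_{|u|+1}\circ\dots\circ\xi_n$. By Lemma 4(a), if a compound term is $\approx_2\square$, then so are both its arguments. Applying this along the spine of $\eta$ we get $\xi_k\approx_2\square$ for all $k>|u|$. Now define
$$r_0:=u\,\square^{\,n-|u|}\in N_0^n .$$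
Then $\xi_k\approx_2r_0[k]$ for all $k\le n$.

Consequently $r_0,\dots,r_l$ all have the same length $n>|u|=|v|$, and for all $0\le i<l$, $1\le k\le n$,
$$\xi_k\approx_2r_i[k]\in N_i,\qquad \omega_k\approx_2r_{i+1}[k]\in N_{i+1},\qquad \xi_k\approx_1\omega_k.\tag{13}$$

**Step 6. Letters.** *The purpose is to show $(r_i[k],r_{i+1}[k])\in T$.* Fix $0\le i<l$ and $k\le n$. By (13) and Lemma 5, $\mathrm{ty}_2(\xi_k)=i$, $\mathrm{ty}_2(\omega_k)=i+1$ and $\mathrm{ty}_1(\xi_k)=\mathrm{ty}_1(\omega_k)$. By Lemma 6, $\mathrm{rl}(\omega_k)=\langle\nu,\kappa\rangle$ for some $(\nu,\kappa)\in T$, and $\mathrm{rl}(\xi_k)$ is not an edge constant. By Lemma 5,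
$$\kappa=\mathrm{nf}_2(\mathrm{rl}(\omega_k))=\mathrm{rl}(\mathrm{nf}_2(\omega_k))=r_{i+1}[k].$$
By (2), $\kappa\ne\square$. So $\omega_k$ is a constant by Lemma 4(a), that is, $\omega_k=\langle\nu,\kappa\rangle$. Then $\mathrm{nf}_1(\xi_k)=\mathrm{nf}_1(\omega_k)=\nu$, and $\nu\ne d$ by (2). By Lemma 3(a), $\xi_k$ is $\nu$ or an edge constant. The latter is excluded, so $\xi_k=\nu$ and $r_i[k]=\mathrm{nf}_2(\xi_k)=\nu$. Thus $(r_i[k],r_{i+1}[k])=(\nu,\kappa)\in T$.

**Step 7. End of the proof of Proposition 8.** *The purpose is to invoke Lemma 1.* Put $m=l$. Then $m\ge1$ by Step 3, $m\equiv0$ mod $3$ by (8), $n>|v|$ and $r_0=u_v\square^{\,n-|v|}$ by Step 5, $r_i\in L_i$ for $1\le i<m$ and $r_m=d^n$ by (10) and Step 5, and the $T$-conditions hold by Step 6. By Lemma 1, $U$ reaches $s_h$ on $v$. $\square$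

**Proof of Theorem 1.** The map $v\mapsto t_v$ is computable, and by Propositions 7 and 8, $S(t_v)$ is solvable iff $U$ reaches $s_h$ on $v$. The signature $\Sigma$ and the sets $E_1,E_2$ do not depend on $v$. Since $\{v:U\text{ reaches }s_h\text{ on }v\}$ is $\Sigma^0_1$-complete, the set of $t$ with $S(t)$ solvable is undecidable and $\Sigma^0_1$-hard. It is in $\Sigma^0_1$: ground solutions suffice, so one enumerates all ground substitutions for $X,Y$ and checks each by congruence closure. $\square$

## Classification by numbers of equations and variables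

For $k,j\ge0$ ($j=\infty$ allowed) let SREU$(k,j)$ be SREU for systems of exactly $k$ rigid equations with at most $j$ variables. The decidability statements below for $k=1$ and for one variable are quoted, not proved here; Theorem 1 does not depend on them.

**Corollary 9.**

- *If $k,j\ge2$, SREU$(k,j)$ is $\Sigma^0_1$-complete, even with fixed signature, fixed ground left-hand sides and two variables.*
- *If $k\le1$, SREU$(k,j)$ is decidable.*
- *If $j\le1$, SREU$(k,j)$ is decidable.*

**Proof.** For the first part, pad the system $S(t)$ of (1) with $k-2$ copies of the trivial rigid equation $\emptyset\vdash_\forall e\approx e$. This does not change solvability, so Theorem 1 gives hardness. For the upper bound, enumerate ground substitutions and check each by congruence closure. For the second part, $k=0$ is trivial, since the empty system is solved by every substitution. The case $k=1$ is the result for one rigid equation recalled above, quoted from Gallier, Narendran, Plaisted, Snyder, *Rigid E-unification: NP-completeness and applications to equational matings*, Inform. and Comput. 87 (1990). For the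 third part, $j=0$ is ground congruence closure. For $j=1$ the quoted result is that SREU with one variable is decidable for any number of rigid equations: Degtyarev, Gurevich, Narendran, Veanes, Voronkov, *Decidability and complexity of simultaneous rigid E-unification with one variable and related results*, Theoret. Comput. Sci. 243 (2000). $\square$

Given these quoted results, two rigid equations and two variables are simultaneously optimal for undecidability. The monadic case is not addressed, since $\circ$ is binary.
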